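\title{Almost all overpartition numbers are divisible by $2^k$}

\begin{abstract}
Let $\overline p(n)$ be the number of overpartitions of $n$. We prove Mahlburg's conjecture that, for every $k$, the integers $n$ with $2^k\mid\overline p(n)$ have arithmetic density $1$. More precisely, $2^k$ divides $\overline p(n)$ as soon as sufficiently many odd primes divide $n$ to an odd exponent, and the same holds for the coefficients of every integral power of the theta series $\sum q^{n^2}$. The proof replaces $\overline p(n)$ modulo $2^k$ by a coefficient of a form in Kohnen's plus space, passes to central values of quadratic twists by the Kohnen--Zagier formula, and bounds these $2$-adically by averaging over the twists by divisors of the discriminant. We also determine the exceptional $n$ for $k\le4$ and bound their number from below for $k\ge5$.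
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{overpartition} of an integer $n\ge0$ is a partition of $n$ in which the first occurrence of each part may be overlined. The overpartitions of $3$ are
\[
3,\quad \overline3,\quad 2+1,\quad \overline2+1,\quad 2+\overline1,\quad \overline2+\overline1,\quad 1+1+1,\quad \overline1+1+1 .
\]
Let $\overline p(n)$ be their number, with $\overline p(0)=1$. A part size $m$ contributes the factor $1+2q^m+2q^{2m}+\cdots=(1+q^m)/(1-q^m)$ to the generating function, so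
\[
\sum_{n\ge0}\overline p(n)q^n=\frac{(-q;q)_\infty}{(q;q)_\infty},\qquad (a;q)_\infty=\prod_{n\ge1}(1-aq^{n-1}).
\]

A partition with $d$ different part sizes can be overlined in $2^d$ ways, so powers of $2$ are the natural moduli for $\overline p$. For $n\ge1$ every partition has at least one part size, so $\overline p(n)$ is even. The partitions with exactly one part size correspond to the divisors of $n$, so $\overline p(n)\equiv2\prod_p(e_p+1)\pmod 4$ for $n=\prod_pp^{e_p}$, and $4\mid\overline p(n)$ unless $n$ is a square. An integer without structure is divisible by $4$ a quarter of the time; $\overline p(n)$ is divisible by $4$ almost always. The reason is that a prime dividing $n$ to an odd exponent supplies a factor $2$. Most integers have many such primes, and one is led to guess that the phenomenon persists for all powers of $2$. This is Mahlburg's conjecture, which we take in the form posed in \cite{source}: \emph{for every positive integer $k$,}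
\[
\lim_{X\to\infty}\frac1X\,\#\{0\le n\le X:\ \overline p(n)\equiv0\pmod{2^k}\}=1 .
\]
Mahlburg proved the case $k=6$ and Kim the case $k=7$. We prove the conjecture for all $k$, in the form that the example suggests. For $n\ge1$ let
\[
\nu(n)=\text{the number of odd primes that divide $n$ to an odd exponent},
\]
so that $\nu(n)=0$ exactly when $n$ is a square or twice a square, and let
\[
E_k(X)=\#\{0\le n\le X:\ 2^k\nmid\overline p(n)\}.
\]

\begin{theorem}\label{thm:main}
For every $k\ge1$ there is an integer $R_k\ge1$ such that $\nu(n)\ge R_k$ implies $2^k\mid\overline p(n)$. Consequently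
\[
E_k(X)\ll_k\frac{X(\log\log X)^{R_k}}{\log X}=o(X),
\]
and Mahlburg's conjecture holds for all $k$.
\end{theorem}

For small $k$ the exceptional set can be described completely, and for $k\ge4$ the bound of Theorem~\ref{thm:main} is sharp up to the power of $\log\log X$.

\begin{theorem}\label{thm:sharp}
\textup{(a)} $E_1(X)=1$ for $X\ge0$. For $n\ge1$:
\begin{itemize}
\item $4\nmid\overline p(n)$ if and only if $n$ is a square;
\item $8\nmid\overline p(n)$ if and only if $n$ is a square or twice a square;
\item $16\nmid\overline p(n)$ if and only if $n$ is a square, twice a square, or $n=\epsilon p^em^2$ with $\epsilon\in\{1,2\}$, $p\equiv\pm3\pmod8$ prime, $e\equiv1\pmod4$ and $p\nmid m$.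
\end{itemize}
Hence $E_4(X)\sim\dfrac{\pi^2}{8}\dfrac{X}{\log X}$.

\textup{(b)} For $k\ge5$,
\[
\frac{X\log\log X}{\log X}\ll E_k(X)\ll_k\frac{X(\log\log X)^{R_k}}{\log X}.
\]
\end{theorem}

Thus one may take $R_k=1$ for $k\le3$ and $R_4=2$. The proof of (b) exhibits integers with $\nu(n)=2$ and $32\nmid\overline p(n)$, so $R_k\ge3$ for $k\ge5$.

Up to sign, $\overline p(n)$ is a coefficient of the reciprocal of the theta series, and Theorem~\ref{thm:main} is the case $s=-1$ of the following statement. Write
\[
\theta=\sum_{n\in\mathbb Z}q^{n^2},\qquad \theta^s=\sum_{n\ge0}r_s(n)q^n\quad(s\in\mathbb Z).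
\]
For $s>0$, $r_s(n)$ is the number of representations of $n$ as a sum of $s$ squares of integers.

\begin{theorem}\label{thm:theta}
For all $s\in\mathbb Z$ and $k\ge1$ there is an integer $R_{s,k}\ge1$ such that $2^k\mid r_s(n)$ whenever $\nu(n)\ge R_{s,k}$. Hence $2^k\mid r_s(n)$ for all but $O\big(X(\log\log X)^{R_{s,k}}/\log X\big)$ of the integers $n\le X$.
\end{theorem}

The proof runs as follows. Modulo $2^k$ the exponent $s$ may be replaced by a large positive one, so that $\theta^s$ is a modular form of weight $s/2$ and level $4$ (Sections~\ref{sec:squares} and~\ref{sec:level4}). For even $s$ the weight is an integer, the coefficients of Hecke eigenforms are multiplicative, and the theorem follows once the Hecke eigenvalues at odd primes are known to be even (Section~\ref{sec:hecke}). For odd $s$, which is the case needed for overpartitions, the weight is half an odd integer and the Hecke operators say nothing about coefficients at squarefree $n$. These are governed by values of $L$-functions twisted by quadratic characters.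 The formulas of Cohen and of Kohnen--Zagier that express this apply to Kohnen's plus space, so we first move $\theta^s$ into that space modulo $2^k$ (Section~\ref{sec:plus}). The twisted $L$-values are then shown to be highly divisible by $2$ by averaging over all twists by divisors of the discriminant (Section~\ref{sec:average}); this is the main idea, and Example~\ref{ex:15} shows it by hand. Section~\ref{sec:end} assembles the proof of Theorems~\ref{thm:main} and~\ref{thm:theta}. Section~\ref{sec:small} proves Theorem~\ref{thm:sharp} and depends only on Section~\ref{sec:squares}, apart from the upper bound in (b).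

\section{Sums of squares}\label{sec:squares}

\subsection{Reduction to positive powers of $\theta$}

Gauss's identity $\sum_{n\in\mathbb Z}(-1)^nq^{n^2}=(q;q)_\infty/(-q;q)_\infty$ says that $\sum\overline p(n)q^n=1/\theta(-q)$, that is,
\begin{equation}\label{eq:pbar}
\overline p(n)=(-1)^nr_{-1}(n).
\end{equation}
It also shows that $\theta$ has no zeros in $|q|<1$, because the two infinite products have none.

\begin{lemma}\label{lem:period}
If $s\equiv s'\pmod{2^{k-1}}$, then $r_s(n)\equiv r_{s'}(n)\pmod{2^k}$ for all $n$.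
\end{lemma}

\begin{proof}
If $u=1+2^aw$ with $a\ge1$ and $w\in\mathbb Z[[q]]$, then $u^2=1+2^{a+1}(w+2^{a-1}w^2)$. Since $\theta\in1+2\mathbb Z[[q]]$, squaring $k-1$ times gives $\theta^{2^{k-1}}\equiv1\pmod{2^k}$, and $\theta$ is a unit of $\mathbb Z[[q]]$.
\end{proof}

For example, $\overline p(n)\equiv(-1)^nr_j(n)\pmod{2^k}$ with $j=2^{k-1}-1$. This $j$ is odd for $k\ge2$, and $j\equiv3\pmod4$ for $k\ge3$.

\subsection{Integers with small $\nu(n)$}

\begin{lemma}\label{lem:count}
For every integer $R\ge1$ and $X\ge256$,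
\[
\#\{1\le n\le X:\nu(n)<R\}\ll_RX(\log\log X)^R/\log X .
\]
\end{lemma}

\begin{proof}
Let $\omega(n)$ be the number of distinct primes dividing $n$. The Hardy--Ramanujan inequality states that there are absolute constants $C_1,C_2$ with
\[
\#\{n\le Y:\omega(n)=t\}\le C_1\frac{Y(\log\log Y+C_2)^{t-1}}{(t-1)!\,\log Y}\qquad(t\ge1,\ Y\ge3).
\]
For $Y\ge16$ we have $\log\log Y>1$, so the number of $n\le Y$ with $\omega(n)\le R$ is $\ll_RY(\log\log Y)^R/\log Y$. Write $n=n_0m^2$ with $n_0$ squarefree. If $\nu(n)<R$, then $\omega(n_0)\le\nu(n)+1\le R$, the extra prime being $2$. For $m\le X^{1/4}$ take $Y=X/m^2$, which lies between $X^{1/2}$ and $X$; the number of admissible $n_0$ is $\ll_Rm^{-2}X(\log\log X)^R/\log X$, and $\sum m^{-2}$ converges. The $n$ with $m>X^{1/4}$ number at most $\sum_{m>X^{1/4}}X/m^2\ll X^{3/4}$.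
\end{proof}

\subsection{Discriminants}\label{ss:disc}

A \emph{fundamental discriminant} is $1$ or the discriminant of a quadratic field. The Kronecker symbol $\chi_D=\big(\frac D\cdot\big)$ is a primitive real Dirichlet character modulo $|D|$, with $\chi_D(-1)$ equal to the sign of $D$; $\chi_1$ is the constant $1$. The fundamental discriminants are exactly the products
\begin{equation}\label{eq:disc}
D=\delta\prod_{p\in P}p^*,\qquad\delta\in\{1,-4,8,-8\},\quad p^*=(-1)^{(p-1)/2}p,
\end{equation}
with $P$ a finite set of odd primes. The factorization is unique, $\chi_D=\chi_\delta\prod_{p\in P}\chi_{p^*}$, and $\chi_{p^*}(a)$ is the Legendre symbol $\big(\frac ap\big)$. The numbers $-4,8,-8,p^*$ are the \emph{prime discriminants}. Note that $|P|=\nu(|D|)$.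

Every nonzero integer $n\equiv0,1\pmod4$ is $Df^2$ with $D$ fundamental and $f\ge1$. Indeed, write $n=n_0m^2$ with $n_0$ squarefree. If $n_0\equiv1\pmod 4$, take $D=n_0$. Otherwise $m$ is even, since $n\equiv n_0\pmod4$ for odd $m$, and we take $D=4n_0$, $f=m/2$. In both cases $\nu(|n|)=\nu(|D|)$.

For $D<0$ let $\mathrm{Cl}(D)$ be the class group of $\mathbb Q(\sqrt D)$ and $h(D)$ its order. We recall Gauss's genus theory. If $D$ is a product of $t$ prime discriminants, then the $2$-torsion subgroup $\mathrm{Cl}(D)[2]$ is isomorphic to $(\mathbb Z/2)^{t-1}$ and is generated by the classes of the ramified primes. Each prime discriminant $d$ in \eqref{eq:disc} defines a \emph{genus character} $\psi_d:\mathrm{Cl}(D)\to\{\pm1\}$, with $\psi_d([\mathfrak a])=\chi_d(N\mathfrak a)$ whenever the norm $N\mathfrak a$ is prime to $d$.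

\subsection{Two squares, three squares, and the averaging idea}

The two parities of $s$ in Theorem~\ref{thm:theta} are visible in the classical formulas for two and three squares. For $n\ge1$,
\begin{equation}\label{eq:r2}
r_2(n)=4\alpha(n),\qquad \alpha(n)=\sum_{d\mid n}\chi_{-4}(d).
\end{equation}
The function $\alpha$ is multiplicative, and for $p$ and $e$ odd $\alpha(p^e)$ is $e+1$ or $0$. So $2^{\nu(n)+2}\mid r_2(n)$: each prime counted by $\nu$ contributes an even factor. For three squares there is no such product. Instead Gauss's formula states that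
\begin{equation}\label{eq:r3}
r_3(n)=12\,h(-4n)\qquad(n>1\text{ squarefree},\ n\equiv1\bmod4).
\end{equation}
Here $-4n$ is a product of $\nu(n)+1$ prime discriminants, so genus theory gives $2^{\nu(n)}\mid h(-4n)$, and again $2^{\nu(n)+2}\mid r_3(n)$.

For more squares there is no class group to appeal to. What survives is the $L$-value: by Dirichlet's class number formula $h(D)=L(0,\chi_D)$ for $D<-4$. So we want a proof of the divisibility that uses only the $L$-value. For a function $\psi$ on $\mathbb Z$ of period $f$ let $L(s,\psi)=\sum_{n\ge1}\psi(n)n^{-s}=f^{-s}\sum_{a=1}^f\psi(a)\zeta(s,a/f)$, continued by means of the Hurwitz zeta function. Since $\zeta(1-\lambda,x)=-B_\lambda(x)/\lambda$ for $0<x\le1$, with $B_\lambda(x)$ the Bernoulli polynomial,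
\begin{equation}\label{eq:bern}
L(1-\lambda,\psi)=-\frac{f^{\lambda-1}}\lambda\sum_{a=1}^f\psi(a)B_\lambda(a/f)\qquad(\lambda\ge1).
\end{equation}

\begin{example}\label{ex:15}
Let $D=-15=(-3)\cdot5$ and $\lambda=1$, so $B_1(x)=x-\frac12$. We show that $L(0,\chi_{-15})$ is even without evaluating its own character sum. Add the four characters attached to the divisors $1,-3,5,-15$. For $a$ prime to $15$,
\[
1+\chi_{-3}(a)+\chi_5(a)+\chi_{-15}(a)=(1+\chi_{-3}(a))(1+\chi_5(a)),
\]
which is $4$ for $a\equiv1,4\pmod{15}$ and $0$ for the other six classes. Restricting a character $\chi$ to integers prime to $p$ multiplies $L(0,\chi)$ by the Euler factor $1-\chi(p)$. So \eqref{eq:bern} with $f=15$ gives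
\begin{multline*}
L(0,\chi_{-15})+(1-\chi_{-3}(5))L(0,\chi_{-3})+(1-\chi_5(3))L(0,\chi_5)+(1-1)(1-1)\zeta(0)\\
=-4\Big(\big(\tfrac1{15}-\tfrac12\big)+\big(\tfrac4{15}-\tfrac12\big)\Big)=\tfrac83 .
\end{multline*}
The right side is even in $\mathbb Z_{(2)}$ for an a priori reason: it is $4$ times a sum of numbers whose denominators contain $2$ at most once. The lower terms on the left are even because their Euler factors are even and $L(0,\chi_{-3})=\frac13$, $L(0,\chi_5)=0$ are $2$-integral. Hence $L(0,\chi_{-15})$ is even; in fact it is $\frac83-\frac23=2$.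
\end{example}

The example used two things: the $L$-value is a linear functional of the character whose $2$-adic denominators are bounded independently of the modulus, and the Euler factors at odd primes are even. For the $L$-functions of cusp forms the first will come from modular symbols and the second from the evenness of Hecke eigenvalues.

\section{Modular forms of level $4$}\label{sec:level4}

Let $\mathbb H$ be the upper half-plane, $e(t)=e^{2\pi it}$, $q=e(z)$, and
\[
T=\begin{pmatrix}1&1\\0&1\end{pmatrix},\quad S=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\quad U=\begin{pmatrix}1&0\\4&1\end{pmatrix},\quad \gamma_0=ST^2S=\begin{pmatrix}-1&0\\2&-1\end{pmatrix}.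
\]
The entries of a matrix are called $a,b,c,d$ unless stated otherwise, and $(f|_w\gamma)(z)=(cz+d)^{-w}f(\gamma z)$ is the right action of $SL_2(\mathbb Z)$ in integral weight $w$. The group $\Gamma_0(4)$ is defined by $4\mid c$, and $\Gamma_1(4)$ by $4\mid c$ and $a\equiv d\equiv1\pmod4$; thus $\Gamma_0(4)=\pm\Gamma_1(4)$.

\subsection{The groups}

\emph{Generators.} Conjugation by $\mathrm{diag}(2,1)$ replaces $(b,c)$ by $(2b,c/2)$ and maps $\Gamma_0(4)$ onto $\Gamma(2)$, which is generated by $-I$ and the images of $T$ and $U$. So $\Gamma_0(4)=\pm\langle T,U\rangle$. Since $T,U\in\Gamma_1(4)$ and $-I\notin\Gamma_1(4)$, it follows that $\Gamma_1(4)=\langle T,U\rangle$. As $ST^4S^{-1}=U^{-1}$, we obtain a criterion valid for any right action of $SL_2(\mathbb Z)$: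
\begin{equation}\label{eq:crit}
\text{if }\Psi|T=\Psi\text{ and }(\Psi|S)|T^4=\Psi|S,\text{ then }\Gamma_1(4)\text{ fixes }\Psi .
\end{equation}
If also $\Psi|(-I)=\Psi$, then $\Gamma_0(4)$ fixes $\Psi$.

\emph{Cosets.} The coset $\Gamma_0(4)\gamma$ is determined by the bottom row of $\gamma$ in $\mathbb P^1(\mathbb Z/4)$, whose six points are $(0:1)$, $(1:b)$ for $0\le b\le3$, and $(2:1)$. The matrices
\begin{equation}\label{eq:cosets}
I,\qquad ST^b\ (0\le b\le3),\qquad\gamma_0
\end{equation}
have bottom rows $(0,1)$, $(1,b)$, $(2,-1)$, so they represent $\Gamma_0(4)\backslash SL_2(\mathbb Z)$.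

\emph{Cusps.} Right multiplication by $T$ sends $(c:d)$ to $(c:c+d)$. It fixes $(0:1)$ and $(2:1)$ and permutes the four points $(1:b)$ cyclically. So $\Gamma_0(4)$, and with it $\Gamma_1(4)$, has three orbits on $\mathbb P^1(\mathbb Q)$, represented by $\infty$, $S\infty=0$ and $\gamma_0\infty=-\frac12$. Say that a fraction $u/v$ in lowest terms has \emph{type} $0$, $1$ or $2$ according as $v$ is odd, $v\equiv2\pmod4$, or $4\mid v$, with $\infty=1/0$ of type $2$. The denominator of $\gamma(u/v)$ is $\pm(cu+dv)$, with $4\mid c$ and $d$ odd for $\gamma\in\Gamma_0(4)$, so the type is invariant. Hence the three types are the three orbits.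

\subsection{Theta functions}

For $\mu=0,1$, $z\in\mathbb H$, $x\in\mathbb C$ put
\[
\vartheta_\mu(z,x)=\sum_{r\equiv\mu\,(2)}q^{r^2/4}e(rx),\qquad A=\vartheta_0(z,0)=\theta,\qquad B=\vartheta_1(z,0)=2\sum_{r>0\text{ odd}}q^{r^2/4}.
\]
Then $A\in1+2\mathbb Z[[q]]$, $B\in2q^{1/4}(1+q\mathbb Z[[q]])$, and $A(4z)+B(4z)=\theta(z)$. With $y=\sqrt{z/2i}$ (principal branch),
\begin{equation}\label{eq:theta}
\vartheta_\mu\Big(-\frac1z,\frac xz\Big)=y\,e\Big(\frac{x^2}z\Big)\big(\vartheta_0+(-1)^\mu\vartheta_1\big)(z,x),\qquad\vartheta_\mu(z+1,x)=i^\mu\vartheta_\mu(z,x).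
\end{equation}
The second formula holds termwise. The first is Poisson summation $\sum_{r\equiv\mu\,(2)}g(r)=\frac12\sum_m(-1)^{m\mu}\widehat g(m/2)$ for the Gaussian $g(u)=e(-u^2/4z+ux/z)$, whose Fourier transform is $\widehat g(\xi)=2y\,e(z\xi^2-2x\xi+x^2/z)$.

At $x=0$ we get $A(-1/z)=y(A+B)$ and $B(-1/z)=y(A-B)$. Since $z^{-w}y^{2w}=(2i)^{-w}$, a homogeneous polynomial $H$ of degree $2w$ satisfies
\begin{equation}\label{eq:subst}
H(A,B)|_wS=(2i)^{-w}H(A+B,A-B),\qquad H(A,B)|_wT=H(A,iB).
\end{equation}
Applying $S$, $T^2$, $S$ in turn gives $H(A+B,A-B)$, $H(A-B,A+B)$, $H(2B,2A)$ up to the constants, so $H(A,B)|_w\gamma_0=(-1)^wH(B,A)$. By \eqref{eq:subst} and \eqref{eq:crit}, $A^2$ is fixed by $\Gamma_1(4)$ in weight $1$, and $A^4$, $B^4$ are fixed by $\Gamma_0(4)$ in weight $2$.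

\subsection{The spaces $M_{m/2}$}

For an integer $m\ge0$ let $M_{m/2}$ be the space of holomorphic functions $h$ on $\mathbb H$ such that $h/\theta^m$ is $\Gamma_0(4)$-invariant and $|cz+d|^{-m/2}|h(\gamma z)|$ is bounded as $\operatorname{Im}z\to\infty$ for every $\gamma\in SL_2(\mathbb Z)$. If these functions tend to $0$, $h$ is a \emph{cusp form}. For odd $m$ this is the definition of modular forms of weight $m/2$ on $\Gamma_0(4)$. For $m=2\kappa$, since $\theta^2$ has weight $1$ on $\Gamma_1(4)$, it is the space $M_\kappa(\Gamma_1(4))$, which equals $M_\kappa(\Gamma_0(4),\chi_{-4}^\kappa)$ because $-I$ acts by $(-1)^\kappa$.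

\begin{lemma}\label{lem:growth}
Let $h$ be a polynomial in $A(z),B(z),A(4z),B(4z)$ such that $h/\theta^m$ is $\Gamma_0(4)$-invariant. Then $h\in M_{m/2}$.
\end{lemma}

\begin{proof}
We have $|A|,|B|\le\sum_{r\in\mathbb Z}e^{-\pi r^2\operatorname{Im}z/2}\ll1+(\operatorname{Im}z)^{-1/2}$, so $|h|\ll1+(\operatorname{Im}z)^{-M}$ for some $M$. This settles the matrices $\gamma$ with $c=0$. Let $c\ne0$. The function $h^4$ is fixed by $\Gamma_0(4)$ in weight $2m$, and $\gamma T^4\gamma^{-1}\equiv I\pmod 4$, so $g=h^4|_{2m}\gamma$ is a Laurent series $\sum b_nq^{n/4}$. For $|\operatorname{Re}z|\le2$ and $\operatorname{Im}z=Y\ge1$ we have $\operatorname{Im}\gamma z\gg1/Y$, so $g=O(Y^{4M})$ and $|b_n|\ll Y^{4M}e^{\pi nY/2}$. Letting $Y\to\infty$ gives $b_n=0$ for $n<0$, so $g$ is bounded.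
\end{proof}

\begin{lemma}\label{lem:basis}
The forms $A^{m-4i}B^{4i}\in\mathbb Z[[q]]$, $0\le i\le m/4$, are a basis of $M_{m/2}$. Moreover $S_\kappa(\Gamma_1(4))=0$ for $\kappa\le4$.
\end{lemma}

\begin{proof}
Let $t=B^4/A^4$, a $\Gamma_0(4)$-invariant holomorphic function on $\mathbb H$. The forms $A^mt^i$, $i\le m/4$, lie in $M_{m/2}$ by Lemma~\ref{lem:growth}, and they are independent since they vanish to order exactly $i$ at $q=0$. Let $h\in M_{m/2}$ and $Q=h/\theta^m$. We have $A^4\to1$, $A^4|_2S=-\frac14(A+B)^4\to-\frac14$ and $A^4|_2\gamma_0=B^4=16q+\cdots$. So $Q$ and $t$ are bounded at the cusps $\infty$ and $0$, while $Q(\gamma_0z)=O(|q|^{-m/4})$. The function $Q(\gamma_0z)$ has period $1$, because $T$ fixes the coset of $\gamma_0$, and $t(\gamma_0z)=A^4/B^4$ has a simple pole in $q$. Subtracting from $Q$ a polynomial in $t$ of degree at most $m/4$ removes the pole; the difference is holomorphic on the compact Riemann surface $X_0(4)$, hence constant.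

Let $0\ne F=A^{2\kappa}P(t)$ be a cusp form of integral weight $\kappa$, and write $F=H(A,B)$. By \eqref{eq:subst} the constant terms of $F$, $F|_\kappa S$, $F|_\kappa\gamma_0$ are nonzero multiples of $H(1,0)$, $H(1,1)$, $H(0,1)$. The vanishing of the first two gives $P(0)=P(1)=0$, so $\deg P\ge2$. The vanishing of the third excludes $\deg P=\kappa/2$, so $\deg P<\kappa/2$. Hence $\kappa\ge5$.
\end{proof}

The basis is triangular with respect to the order at $q=0$. So a form in $M_{m/2}$ with coefficients in a field $K\subset\mathbb C$ is a $K$-linear combination of the basis forms, and if $K$ is a number field its coefficients have bounded denominators.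

\section{Hecke eigenvalues are even}\label{sec:hecke}

From now on, when $K\subset\mathbb C$ is a number field and $\mathfrak p$ a prime of $K$ above $2$, we write $O$ for the localization of the ring of integers of $K$ at $\mathfrak p$, $\varpi$ for a uniformizer, $v$ for the valuation with $v(\varpi)=1$, $\mathbb F=O/\varpi O$, and $e_0=v(2)\ge1$. On $\mathbb Q$ we have $v=e_0v_2$.

Let $\Gamma=\Gamma_1(4)$ and let $p$ be an odd prime. The double coset $\Gamma\,\mathrm{diag}(1,p)\,\Gamma$ is the disjoint union of $p+1$ cosets $\Gamma\delta$, represented by $\left(\begin{smallmatrix}1&u\\0&p\end{smallmatrix}\right)$, $0\le u<p$, and by $\sigma\,\mathrm{diag}(p,1)$ with $\sigma\in\Gamma_0(4)$ of lower right entry $\equiv p\pmod4$. All these $\delta$ have $4\mid c$ and $a,d$ odd. The Hecke operator on $M_\kappa(\Gamma)$ is $T_pF=\sum_\delta F|\delta$, where $(F|\delta)(z)=p^{\kappa-1}(cz+d)^{-\kappa}F(\delta z)$. On coefficients,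
\begin{equation}\label{eq:Tp}
T_p\Big(\sum a(n)q^n\Big)=\sum\big(a(pn)+\varepsilon(p)p^{\kappa-1}a(n/p)\big)q^n,\qquad\varepsilon=\chi_{-4}^\kappa,
\end{equation}
with $a(n/p)=0$ for $p\nmid n$. On forms for $SL_2(\mathbb Z)$ the weight is even and this is the usual $T_p$.

\begin{proposition}\label{prop:even}
Let $0\ne F\in S_\kappa(\Gamma_1(4))$, let $p$ be an odd prime and $T_pF=aF$. Let $K\subset\mathbb C$ be a number field containing $a$ and $\mathfrak p\mid2$ a prime of $K$. Then $v(a)>0$. In particular this holds for $F\in S_\kappa(SL_2(\mathbb Z))$.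
\end{proposition}

For level one, Hatada \cite{Hatada} proved more. To reduce $a$ modulo $\mathfrak p$ we need a module defined over $\mathbb Z$ on which $T_p$ has the eigenvalue $a$ and whose reduction modulo $2$ can be computed. Modular symbols provide one; modulo $2$ they reduce to functions on the three cusps. We first record Manin's use of continued fractions, which makes the module finitely generated. Let $\mathrm{Div}^0$ be the group of divisors of degree $0$ on $\mathbb P^1(\mathbb Q)$.

\begin{lemma}\label{lem:manin}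
For $r\in\mathbb Q$, the divisor $\{r\}-\{\infty\}$ is a finite sum of divisors $\{\gamma\infty\}-\{\gamma0\}$ with $\gamma\in SL_2(\mathbb Z)$. Hence $\mathrm{Div}^0$ is a finitely generated $\mathbb Z[\Gamma]$-module.
\end{lemma}

\begin{proof}
Let $u_i/v_i$, $-1\le i\le l$, be the convergents of $r$, with $u_{-1}/v_{-1}=1/0$ and $u_l/v_l=r$. Then $u_iv_{i-1}-u_{i-1}v_i=\pm1$, so for one choice of sign the matrix $\gamma_i$ with columns $(u_i,v_i)^t$ and $\pm(u_{i-1},v_{i-1})^t$ lies in $SL_2(\mathbb Z)$, and $\sum_{i=0}^l(\{\gamma_i\infty\}-\{\gamma_i0\})$ telescopes. The divisors $\{\gamma\infty\}-\{\gamma0\}$ with $\gamma$ in a set of representatives of $\Gamma\backslash SL_2(\mathbb Z)$ generate $\mathrm{Div}^0$ over $\mathbb Z[\Gamma]$.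
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:even}]
By Lemma~\ref{lem:basis}, $\kappa\ge5$. Put $g=\kappa-2$.

\emph{Symbols.} For a commutative ring $R$ let $V(R)$ be the module of homogeneous polynomials of degree $g$ in $X,Y$, with the right action $(P\cdot\delta)(X,Y)=P(aX+bY,cX+dY)$ of integer matrices. For a module $V$ with such an action, let $\mathrm{Symb}(V)$ be the set of additive maps $\xi:\mathrm{Div}^0\to V$ with $\xi(\gamma D)\cdot\gamma=\xi(D)$ for $\gamma\in\Gamma$, and put $(T_p\xi)(D)=\sum_\delta\xi(\delta D)\cdot\delta$. The term for $\delta$ depends only on the coset $\Gamma\delta$, and right multiplication by $\gamma\in\Gamma$ permutes the cosets, so $T_p\xi\in\mathrm{Symb}(V)$.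

Since $F$ decays exponentially at every cusp, the integrals below converge along geodesics, and by Cauchy's theorem
\[
\xi_F(\{s\}-\{r\})=\int_r^sF(z)(X-zY)^g\,dz
\]
defines an additive map $\mathrm{Div}^0\to V(\mathbb C)$. For an integer matrix $\delta$ of determinant $\Delta>0$ substitute $z=\delta u$. Then $dz=\Delta(cu+d)^{-2}du$ and
\[
aX+bY-\delta u\,(cX+dY)=\frac{(aX+bY)(cu+d)-(au+b)(cX+dY)}{cu+d}=\frac{\Delta\,(X-uY)}{cu+d},
\]
so $\xi_F(\delta D)\cdot\delta$ is the same integral over $D$ with $F$ replaced by $\Delta^{\kappa-1}(cu+d)^{-\kappa}F(\delta u)$. Taking $\Delta=1$ gives $\xi_F\in\mathrm{Symb}(V(\mathbb C))$, and taking $\Delta=p$ gives $T_p\xi_F=\xi_{T_pF}=a\xi_F$.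

\emph{The symbol $\xi_F$ is not zero.} Let $F=\sum a(n)q^n$. Hecke's bound $a(n)=O(n^{\kappa/2})$ gives $a(n)n^{1-\kappa}=O(n^{-3/2})$, since $\kappa\ge5$. For $x\in\mathbb Q$ we may therefore integrate termwise along $z=x+it$:
\[
\int_x^{i\infty}F(z)(z-x)^{\kappa-2}\,dz=i^{\kappa-1}(\kappa-2)!\,(2\pi)^{1-\kappa}\sum_{n\ge1}a(n)n^{1-\kappa}e(nx).
\]
The left side is $\pm\xi_F(\{\infty\}-\{x\})$ evaluated at $(X,Y)=(x,1)$. If $\xi_F=0$, the absolutely convergent Fourier series on the right vanishes on $\mathbb Q$, hence on $\mathbb R$ by continuity, and all $a(n)$ vanish.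

\emph{Reduction modulo $\mathfrak p$.} The values of $\xi_F$ are complex periods, and we replace them by elements of $K$. By Lemma~\ref{lem:manin} and $\xi_F(\gamma D)=\xi_F(D)\cdot\gamma^{-1}$, the coefficients of all values of $\xi_F$ span a finitely generated nonzero $O$-module $\Lambda_0\subset\mathbb C$. Choose a nonzero $K$-linear map $\ell:K\Lambda_0\to K$ and apply it to the coefficients. It commutes with the action of integer matrices and with multiplication by $a\in K$, so $\xi=\ell\circ\xi_F$ lies in $\mathrm{Symb}(V(K))$ and $T_p\xi=a\xi$. The module $\ell(\Lambda_0)$ is a nonzero finitely generated $O$-submodule of $K$, so after scaling $\ell$ by a power of $\varpi$ it equals $O$. Then $\xi$ and $T_p\xi$ take values in $V(O)$ and some coefficient of some value of $\xi$ is a unit. Hence $a\in O$, and the image of $a$ in $\mathbb F$ is an eigenvalue of $T_p$ on $\mathrm{Symb}(V(\mathbb F))$. It remains to show that $T_p$ is nilpotent on this space.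

\emph{Reduction to trivial coefficients.} All $\gamma\in\Gamma$ and all $\delta$ are congruent modulo $2$ to $\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)$, so on $V(\mathbb F)$ they send $X^{g-i}Y^i$ to $(X+bY)^{g-i}Y^i$. The subspaces $W_i$ spanned by the $X^{g-i'}Y^{i'}$ with $i'\ge i$ are stable, and $W_i/W_{i+1}$ is $\mathbb F$ with trivial action. If $T_p=0$ on $\mathrm{Symb}(\mathbb F)$, then $T_p$ maps $\mathrm{Symb}(W_i)$ into $\mathrm{Symb}(W_{i+1})$, and $T_p^{g+1}=0$ on $\mathrm{Symb}(V(\mathbb F))$.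

\emph{Trivial coefficients.} Let $\varphi\in\mathrm{Symb}(\mathbb F)$, so $\varphi(\gamma D)=\varphi(D)$. Put $c_r(\gamma)=\varphi(\{\gamma r\}-\{r\})$. It does not depend on $r$, because $c_r(\gamma)-c_s(\gamma)=\varphi(\gamma D)-\varphi(D)$ with $D=\{r\}-\{s\}$. It is a homomorphism $\Gamma\to\mathbb F$, because $\{\gamma\gamma'r\}-\{r\}=\gamma(\{\gamma'r\}-\{r\})+(\{\gamma r\}-\{r\})$. It vanishes on $T$ (take $r=\infty$) and on $U$ (take $r=0$), which generate $\Gamma$; so it is zero. Hence $\eta(r)=\varphi(\{r\}-\{\infty\})$ is $\Gamma$-invariant, that is, depends only on the type of $r$, and $\varphi(\{s\}-\{r\})=\eta(s)-\eta(r)$. Each $\delta$ preserves types: for coprime $u,v$ the number $cu+dv$ has the type of $v$, and a common factor of $au+bv$ and $cu+dv$ divides the odd number $p$. Therefore $T_p\varphi=(p+1)\varphi=0$.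
\end{proof}

The level entered three times: $\Gamma_1(4)$ is generated by elements that fix a cusp, its elements are unipotent modulo $2$, and its cusps are distinguished by a $2$-adic invariant. That $p$ is odd was used for the shape of the $\delta$ and in $p+1=0$.

Even powers of $\theta$ now follow the pattern of \eqref{eq:r2}.

\begin{proposition}\label{prop:evenpower}
Let $\kappa\ge3$ and $k\ge1$. There is $R$ such that $\nu(n)\ge R$ implies $2^k\mid r_{2\kappa}(n)$.
\end{proposition}

\begin{proof}
Let $M=M_\kappa(\Gamma_1(4))\ni\theta^{2\kappa}$. It is the direct sum of the cusp forms and the Eisenstein space, both stable under the commuting operators $T_p$, $p$ odd. On cusp forms the $T_p$ are normal for the Petersson product. For $\kappa\ge3$ the Eisenstein space has a basis of simultaneous eigenforms with eigenvalues $\chi(p)+\chi'(p)p^{\kappa-1}$, where $\chi,\chi'\in\{\chi_1,\chi_{-4}\}$. So the $T_p$ are simultaneously diagonalizable on $M$. By \eqref{eq:Tp} they preserve the $\mathbb Q$-span $M(\mathbb Q)$ of the basis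 of Lemma~\ref{lem:basis}. The algebra they generate in $\mathrm{End}\,M(\mathbb Q)$ is finite-dimensional, hence generated by finitely many $T_p$; let $K$ be the number field generated by the eigenvalues of these, and $\mathfrak p\mid2$ a prime of $K$. Then $M(\mathbb Q)\otimes K$ is the sum of its simultaneous eigenspaces, so $\theta^{2\kappa}$ is a finite sum of nonzero eigenforms $f=\sum a(n)q^n$ with coefficients and eigenvalues $\lambda(p)$ in $K$, and $v(a(n))\ge-c$ for a constant $c$.

Fix such an $f$. Its cuspidal or its Eisenstein component is a nonzero eigenform with the same eigenvalues. In the first case $v(\lambda(p))\ge1$ by Proposition~\ref{prop:even}. In the second, $\lambda(p)$ is a sum of two odd integers, so again $v(\lambda(p))\ge1$. Define $\lambda(p^e)\in O$ by $\lambda(1)=1$ and $\lambda(p^{e+1})=\lambda(p)\lambda(p^e)-\varepsilon(p)p^{\kappa-1}\lambda(p^{e-1})$. By \eqref{eq:Tp} and induction on $e$, $a(p^em)=\lambda(p^e)a(m)$ for $p\nmid m$, so $a(n)=a(2^b)\prod_p\lambda(p^{e_p})$ for $n=2^b\prod_pp^{e_p}$.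 The recursion gives $\lambda(p^{e+1})\in\lambda(p)O+\lambda(p^{e-1})O$, so $\lambda(p^e)\in\lambda(p)O$ for odd $e$. Hence $v(a(n))\ge\nu(n)-c$ for each $f$, so $v(r_{2\kappa}(n))\ge\nu(n)-c$, and $2^k\mid r_{2\kappa}(n)$ once $\nu(n)\ge c+ke_0$.
\end{proof}

\section{Passage to the plus space}\label{sec:plus}

\emph{Kohnen's plus space} $M^+_{\lambda+1/2}$ consists of the $h=\sum C(n)q^n\in M_{\lambda+1/2}$ with $C(n)=0$ unless $(-1)^\lambda n\equiv0,1\pmod4$; $S^+_{\lambda+1/2}$ is its subspace of cusp forms. The condition says that $h$ is supported on $n=0$ and on the integers $|D|f^2$ with $D$ fundamental of sign $(-1)^\lambda$, which is what allows its coefficients to be related to the characters $\chi_D$. For $j\ge2$ the form $\theta^j$ is not in the plus space, since $r_j(2)\ne0$. But the indices $4n$ are all allowed, and we can place the numbers $r_j(n)$ there, modulo $2^k$, at the price of raising the weight.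

\begin{proposition}\label{prop:plus}
Let $j\ge1$ be odd and $k\ge1$. There are an integer $\lambda\ge4$ with $2\lambda+1\equiv j\pmod4$ and a form $h=\sum C(n)q^n\in M^+_{\lambda+1/2}$ with $C(n)\in\mathbb Z$ and $C(4n)\equiv r_j(n)\pmod{2^k}$ for all $n\ge0$.
\end{proposition}

A form in the plus space splits as $h(z)=H_0(4z)+H_1(4z)$ according to the class of $n$ modulo $4$. We shall obtain such a pair from a function $H_0\vartheta_0+H_1\vartheta_1$ of two variables that is invariant under all of $SL_2(\mathbb Z)$, and such a function is produced by a trace from $\Gamma_0(4)$. Multiplying by $\vartheta_\mu$ raises the weight $\lambda+\frac12$ to the integer $\lambda+1$, so no multiplier system is needed, and the variable $x$ keeps $H_0$ and $H_1$ apart. For even $\lambda$ the weight $\lambda+1$ is odd and $-I$ would act by $-1$; we then use the complex conjugates $\overline{\vartheta_\mu}$. Theorem~\ref{thm:main} needs only odd $\lambda$.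

For an integer $\lambda\ge0$, a function $\Psi$ on $\mathbb H\times\mathbb C$ and $\gamma\in SL_2(\mathbb Z)$, put $J=cz+d$ and
\[
(\Psi\|_\lambda\gamma)(z,x)=\Psi\Big(\gamma z,\frac xJ\Big)\cdot\begin{cases}J^{-\lambda-1}\,e(-cx^2/J)&(\lambda\text{ odd}),\\[2pt]J^{-\lambda}|J|^{-1}\,\overline{e(-cx^2/J)}&(\lambda\text{ even}),\end{cases}
\]
and let $\eta_\mu=\vartheta_\mu$ for odd $\lambda$, $\eta_\mu=\overline{\vartheta_\mu}$ for even $\lambda$. This is a right action. Indeed, let $(c'',d'')$ be the bottom row of $\gamma\gamma'$, $J'=c'z+d'$ and $J''=c''z+d''$. Then $(c\gamma'z+d)J'=J''$, which takes care of the powers of $J$ and $|J|$ and of the argument $x/J$. For the exponential factor we need $\frac{c''}{J''}=\frac{c'}{J'}+\frac c{J'^2(c\gamma'z+d)}$, that is, $c''J'-c'J''=c$; and $c''J'-c'J''=c''d'-c'd''=c(a'd'-b'c')=c$.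

The functions $\eta_\mu$ are even in $x$, so $-I$ fixes $H(z)\eta_\mu$ for any function $H$ of $z$. By \eqref{eq:theta},
\begin{align}
(H\eta_\mu)\|_\lambda T&=H(z+1)\,i^{-(2\lambda+1)\mu}\,\eta_\mu,\label{eq:JT}\\
(H\eta_\mu)\|_\lambda S&=\kappa_\lambda\,y^{-2\lambda-1}H(-1/z)\,\big(\eta_0+(-1)^\mu\eta_1\big),\label{eq:JS}
\end{align}
where $\kappa_\lambda=(2i)^{-\lambda-1}$ for odd $\lambda$ and $\kappa_\lambda=\frac12(2i)^{-\lambda}$ for even $\lambda$. For \eqref{eq:JT}, note that $i^{-(2\lambda+1)}$ is $i$ for odd and $-i$ for even $\lambda$. For \eqref{eq:JS}, the exponential factors cancel, and with $y^2=z/2i$, $y\overline y=|z|/2$ the remaining factor is $z^{-\lambda-1}y=(2i)^{-\lambda-1}y^{-2\lambda-1}$ in the odd case and $z^{-\lambda}|z|^{-1}\overline y=z^{-\lambda}/2y=\frac12(2i)^{-\lambda}y^{-2\lambda-1}$ in the even case. In both cases $\kappa_\lambda=\pm2^{-\lambda-1}$. If $H=H(A,B)$ is homogeneous of degree $2\lambda+1$, then $y^{-2\lambda-1}H(-1/z)=H(A+B,A-B)$ and $H(z+1)=H(A,iB)$.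

For a polynomial $R(A,B)$ let $R^{(r)}$ be the sum of its monomials whose degree in $B$ is $\equiv r\pmod4$, so that $\sum_{b=0}^3i^{-rb}R(A,i^bB)=4R^{(r)}$.

\begin{lemma}\label{lem:trace}
Let $f(A,B)$ be homogeneous of degree $2\lambda+1$ with $f=f^{(0)}$. Put $R(A,B)=\kappa_\lambda f(A+B,A-B)$ and
\[
H_0=f(A,B)+4R^{(0)},\qquad H_1=4R^{(2\lambda+1)}+f(B,A).
\]
Then $h(z)=H_0(4z)+H_1(4z)=\sum C(n)q^n$ lies in $M^+_{\lambda+1/2}$, and $\sum C(4n)q^n=H_0$.
\end{lemma}

\begin{proof}
Let $\Psi=f\eta_0$. By \eqref{eq:JT} and \eqref{eq:JS},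
\[
\Psi\|T=\Psi,\qquad\Psi\|ST^b=R(A,i^bB)\big(\eta_0+i^{-(2\lambda+1)b}\eta_1\big).
\]
In particular $\Psi\|ST^4=\Psi\|S$, so $\Gamma_0(4)$ fixes $\Psi$ by \eqref{eq:crit}. Next, $\Psi\|ST^2=\kappa_\lambda f(A-B,A+B)(\eta_0-\eta_1)$, and applying $S$ once more gives
\[
\Psi\|\gamma_0=\kappa_\lambda^2f(2B,2A)\cdot2\eta_1=\kappa_\lambda^2\,2^{2\lambda+2}f(B,A)\eta_1=f(B,A)\eta_1 .
\]
The sum of $\Psi\|\gamma$ over the representatives \eqref{eq:cosets} is therefore $H_0\eta_0+H_1\eta_1$, and this function is fixed by $SL_2(\mathbb Z)$.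

For fixed $z$, $\eta_0$ and $\eta_1$ are nonzero functions of the real variable $x$, multiplied by $1$ and $-1$ under $x\mapsto x+\frac12$; so they are linearly independent. Comparing the coefficients of $\eta_0$ in the invariance under $S$, by \eqref{eq:JS},
\[
h\Big(-\frac1{4z}\Big)=H_0\Big(-\frac1z\Big)+H_1\Big(-\frac1z\Big)=\kappa_\lambda^{-1}y^{2\lambda+1}H_0(z).
\]

The monomials of $H_0$ have $B$-degree $\equiv0$ and those of $H_1$ have $B$-degree $\equiv2\lambda+1\pmod4$. As $A\in\mathbb Z[[q]]$ and $B\in q^{1/4}\mathbb Z[[q]]$, the series $H_0(4z)$ is supported on $n\equiv0$ and $H_1(4z)$ on $n\equiv2\lambda+1\equiv(-1)^\lambda\pmod4$. This gives the plus condition, the identity $\sum C(4n)q^n=H_0$, and the periodicity $h(z+1)=h(z)$, $H_0(z+1)=H_0(z)$.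

Let $Q=h/\theta^{2\lambda+1}$ and $W(z)=-1/4z$. From $\theta(z)=(A+B)(4z)$ we get $\theta(Wz)=(A+B)(-1/z)=2yA=2y\,\theta(z)$, so $Q(Wz)=\pm2^{-\lambda}H_0(z)/\theta(z)^{2\lambda+1}$ has period $1$. Thus $Q$ is invariant under $T$ and under $WTW^{-1}$, which is the map $z\mapsto z/(1-4z)=U^{-1}z$; so $Q$ is $\Gamma_0(4)$-invariant. By Lemma~\ref{lem:growth}, $h\in M_{\lambda+1/2}$.
\end{proof}

\begin{example}
Take $f=A^3$, $\lambda=1$, $\kappa_1=-\frac14$. Then $R=-\frac14(A+B)^3$, $H_0=A^3-A^3=0$ and $H_1=-B^3+B^3=0$. The term $4R^{(0)}$, which comes from the cusp $0$, cancels $\theta^3$ completely. For larger $j$ and $f=A^j$ it carries the denominator of $4\kappa_\lambda$.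
\end{example}

So $A^j$ must be multiplied by a form that is $2$-adically close to $1$ at $\infty$ and $2$-adically small at the cusp $0$. The cusp $-\frac12$ contributes only to $H_1$ and imposes no condition. Take $G=A^4-B^4$. The substitution sends it to $(A+B)^4-(A-B)^4=8AB(A^2+B^2)$, which is divisible by $16$ as a series; each factor $G$ raises $\lambda$ by $2$ and so costs only $2^{-2}$ in $\kappa_\lambda$.

\begin{proof}[Proof of Proposition~\ref{prop:plus}]
Let $\lambda_0=(j-1)/2$, let $N$ be a power of $2$ with $N\ge2^k$ and $2N\ge\lambda_0+1+k$, and apply Lemma~\ref{lem:trace} with $f=A^jG^N$ and $\lambda=\lambda_0+2N\ge4$. Since $A^4\equiv1\pmod8$ and $B^4\equiv0\pmod{16}$, we have $G\equiv1\pmod 8$, and repeated squaring gives $G^N\equiv1\pmod{8N}$. Further,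
\[
R=\pm2^{N-\lambda_0-1}(A+B)^j\big(AB(A^2+B^2)\big)^N .
\]
Each monomial of the integer polynomial on the right is divisible by $B^N\in2^N\mathbb Z[[q^{1/4}]]$, so every $R^{(r)}$ lies in $2^{2N-\lambda_0-1}\mathbb Z[[q^{1/4}]]\subset2^k\mathbb Z[[q^{1/4}]]$. Hence $H_0$ and $H_1$ have integer coefficients, and $H_0=A^jG^N+4R^{(0)}\equiv\theta^j\pmod{2^k}$.
\end{proof}

\section{Averaging over quadratic characters}\label{sec:average}

We now carry out the argument of Example~\ref{ex:15} in general. Let $D=\delta\prod_{p\in P}p^*$ as in \eqref{eq:disc}. For $I\subset P$ put $D_I=\delta\prod_{p\in I}p^*$ and $\chi_I=\chi_{D_I}$, so $D_P=D$. For $a$ prime to all $p\in P$,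
\begin{equation}\label{eq:avg}
\sum_{I\subset P}\chi_I(a)=\chi_\delta(a)\prod_{p\in P}\big(1+\chi_{p^*}(a)\big)\in\{0,\pm2^{|P|}\}.
\end{equation}
The discriminants $D_I$ may have either sign, so the estimates of this section must be, and are, proved for all fundamental $D$, although only one sign is used later. The factor $\delta$ is carried along unchanged; it matters only through $v_2(D)\le3$. The induction is the same in both applications.

\begin{lemma}\label{lem:ind}
Let $\Lambda\subset\mathbb C$ be an $O$-module, $c$ an integer, and $D\mapsto\mathcal L(D)\in\mathbb C$ a function on fundamental discriminants. Suppose that for every $D$ there are $u_I\in\varpi^{|P|-|I|}O$ with $u_P=1$ and $\sum_{I\subset P}u_I\mathcal L(D_I)\in\varpi^{|P|-c}\Lambda$. Then $\mathcal L(D)\in\varpi^{\nu(|D|)-c}\Lambda$ for every $D$.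
\end{lemma}

\begin{proof}
Induct on $|P|=\nu(|D|)$. The terms with $I\ne P$ lie in $\varpi^{|P|-|I|}\varpi^{|I|-c}\Lambda=\varpi^{|P|-c}\Lambda$, hence so does the term $\mathcal L(D)$.
\end{proof}

\subsection{Dirichlet $L$-values}

\begin{lemma}\label{lem:dirichlet}
Let $\lambda\ge1$. Then $v_2(L(1-\lambda,\chi_D))\ge\nu(|D|)-4-v_2(\lambda)$ for all fundamental $D$.
\end{lemma}

\begin{proof}
Let $f=|D|$. The restriction of $\chi_I$ to integers prime to all $p\in P$ has period $f$ and $L$-function $L(s,\chi_I)\prod_{p\in P\setminus I}(1-\chi_I(p)p^{-s})$. Summing \eqref{eq:bern} over $I$ and using \eqref{eq:avg},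
\[
\sum_{I\subset P}L(1-\lambda,\chi_I)\prod_{p\in P\setminus I}\big(1-\chi_I(p)p^{\lambda-1}\big)\in\frac{2^{|P|}}{\lambda f}\sum_{a=1}^f\mathbb Z\,f^\lambda B_\lambda(a/f).
\]
By von Staudt's theorem the Bernoulli numbers satisfy $v_2(B_i)\ge-1$, so $f^\lambda B_\lambda(a/f)=\sum_i\binom\lambda iB_{\lambda-i}a^if^{\lambda-i}$ has valuation at least $-1$. As $v_2(f)\le3$, the right side has valuation at least $|P|-4-v_2(\lambda)$. For $p\in P\setminus I$ we have $\chi_I(p)=\pm1$, so each Euler factor is even. Apply Lemma~\ref{lem:ind} with $K=\mathbb Q$ and $\Lambda=O=\mathbb Z_{(2)}$.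
\end{proof}

\subsection{Central values of twists of a cusp form}

Let $\lambda\ge2$, let $F=\sum a(n)q^n\in S_{2\lambda}(SL_2(\mathbb Z))$ be a normalized Hecke eigenform, $K\subset\mathbb C$ a number field containing all $a(n)$, and $\mathfrak p\mid2$ a prime of $K$. The role of $B_\lambda(a/f)$ is played by
\[
\Phi(x)=\int_0^{i\infty}F(x+t)\,t^{\lambda-1}\,dt\qquad(x\in\mathbb Q),
\]
a function of period $1$. For fundamental $D$ put
\[
\mathcal A_F(D)=\sum_{a\bmod|D|}\chi_D(a)\,\Phi(a/|D|).
\]
Let $\Lambda\subset\mathbb C$ be the $O$-span of the periods $\int_0^{i\infty}F(z)z^m\,dz$, $0\le m\le2\lambda-2$; it is finitely generated and does not depend on $D$. The three parts of the next lemma are the analogues of formula \eqref{eq:bern}, of von Staudt's theorem, and of the removal of an Euler factor. Let $L(F,\chi_D,s)=\sum\chi_D(n)a(n)n^{-s}$ for large $\operatorname{Re}s$, and let $\tau(\chi_D)=\sum_{a\bmod|D|}\chi_D(a)e(a/|D|)$ be the Gauss sum, which equals $\sqrt D$ for $D>0$ and $i\sqrt{|D|}$ for $D<0$.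

\begin{lemma}\label{lem:Phi}
\textup{(i)} $L(F,\chi_D,s)$ continues to an entire function, and
\[
\mathcal A_F(D)=\tau(\chi_D)\,i^\lambda(\lambda-1)!\,(2\pi)^{-\lambda}L(F,\chi_D,\lambda).
\]

\textup{(ii)} $f^{\lambda-1}\Phi(a/f)\in\Lambda$ for all integers $a$ and $f\ge1$.

\textup{(iii)} Let $\chi$ be a real Dirichlet character modulo $f$, not necessarily primitive, and $p\nmid f$ a prime. Then
\[
\sum_{\substack{b\bmod pf\\p\nmid b}}\chi(b)\Phi\Big(\frac b{pf}\Big)=\big(p^{1-\lambda}a(p)-2\chi(p)\big)\sum_{a\bmod f}\chi(a)\Phi\Big(\frac af\Big).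
\]
\end{lemma}

\begin{proof}
(i) Since $\chi_D$ is primitive and real, $\sum_a\chi_D(a)e(na/|D|)=\chi_D(n)\tau(\chi_D)$ for all $n$. So $\sum_a\chi_D(a)F(a/|D|+t)=\tau(\chi_D)F_D(t)$ with $F_D=\sum\chi_D(n)a(n)q^n$. As a finite combination of the functions $F(a/|D|+iY)$, the function $F_D(iY)$ decays rapidly as $Y\to0$ and as $Y\to\infty$. Hence $\int_0^\infty F_D(iY)Y^{s-1}dY$ is entire; for large $\operatorname{Re}s$ it equals $\Gamma(s)(2\pi)^{-s}L(F,\chi_D,s)$. This gives the continuation, and $s=\lambda$ gives the formula.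

(ii) We have $\Phi(a/f)=\int_{a/f}^{i\infty}F(z)(z-a/f)^{\lambda-1}dz$. By Lemma~\ref{lem:manin} this is a sum of integrals $-\int_{\gamma0}^{\gamma\infty}$ of the same integrand, with $\gamma=\left(\begin{smallmatrix}\alpha&\beta\\c&d\end{smallmatrix}\right)\in SL_2(\mathbb Z)$. Substituting $z=\gamma u$, we have $F(\gamma u)\,dz=(cu+d)^{2\lambda-2}F(u)\,du$ and $\gamma u-\frac af=\frac{f(\alpha u+\beta)-a(cu+d)}{f(cu+d)}$, so
\[
\int_{\gamma0}^{\gamma\infty}=f^{1-\lambda}\int_0^{i\infty}F(u)\,(cu+d)^{\lambda-1}\big(f(\alpha u+\beta)-a(cu+d)\big)^{\lambda-1}du .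
\]
The factor of $F(u)$ is an integer polynomial of degree at most $2\lambda-2$, so the integral lies in $f^{1-\lambda}\Lambda$.

(iii) The equation $T_pF=a(p)F$ reads $\sum_{u\bmod p}F\big(\frac{z+u}p\big)=p\,a(p)F(z)-p^{2\lambda}F(pz)$. Substituting $t\mapsto t/p$ in the definition of $\Phi$,
\[
\sum_{u\bmod p}\Phi\Big(\frac{x+u}p\Big)=p^{-\lambda}\int_0^{i\infty}\big(p\,a(p)F(x+t)-p^{2\lambda}F(px+pt)\big)t^{\lambda-1}dt=p^{1-\lambda}a(p)\Phi(x)-\Phi(px).
\]
Let $\Sigma=\sum_{a\bmod f}\chi(a)\Phi(a/f)$. Put $x=a/f$, multiply by $\chi(a)$ and sum over $a$. On the left $b=a+fu$ runs through all classes modulo $pf$, and $\chi(b)=\chi(a)$. On the right $\sum_a\chi(a)\Phi(pa/f)=\chi(p)\Sigma$, because $a\mapsto pa$ permutes the classes modulo $f$ and $\chi(p)^2=1$. Thus the sum over all $b$ modulo $pf$ is $(p^{1-\lambda}a(p)-\chi(p))\Sigma$. The terms $b=pb'$ contribute $\chi(p)\Sigma$.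
\end{proof}

\begin{lemma}\label{lem:cusp}
$\mathcal A_F(D)\in\varpi^{\nu(|D|)-c}\Lambda$ for all fundamental $D$, with $c=3(\lambda-1)e_0$.
\end{lemma}

\begin{proof}
Fix $I\subset P$ and apply Lemma~\ref{lem:Phi}(iii) once for each $p\in P\setminus I$, starting with $\chi_I$ modulo $|D_I|$. At each later step the character is $\chi_I$ restricted to the integers prime to the primes already used; it is a Dirichlet character modulo $|D_I|$ times these primes, and its value at the new prime is that of $\chi_I$. The final modulus is $|D|$. Summing over $I$,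
\[
\sum_{I\subset P}\mathcal A_F(D_I)\prod_{p\in P\setminus I}\big(p^{1-\lambda}a(p)-2\chi_I(p)\big)=\sum_{\substack{a\bmod|D|\\p\nmid a\ (p\in P)}}\Big(\sum_{I\subset P}\chi_I(a)\Big)\Phi\Big(\frac a{|D|}\Big).
\]
By \eqref{eq:avg} and Lemma~\ref{lem:Phi}(ii) the right side lies in $2^{|P|}|D|^{1-\lambda}\Lambda$. The odd part of $|D|$ is a unit of $O$ and $v_2(D)\le3$, so this is contained in $2^{|P|}2^{-3(\lambda-1)}\Lambda\subset\varpi^{|P|-c}\Lambda$. By Proposition~\ref{prop:even}, each factor $p^{1-\lambda}a(p)-2\chi_I(p)$ lies in $\varpi O$. Apply Lemma~\ref{lem:ind}.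
\end{proof}

Without Proposition~\ref{prop:even} the lower terms would gain nothing from their factors, and the induction would not advance.

\section{Coefficients of plus forms and the proof of Theorems \ref{thm:main} and \ref{thm:theta}}\label{sec:end}

Let $\lambda\ge2$. In this section $D$ is a fundamental discriminant with $(-1)^\lambda D>0$, $f\ge1$, $\mu$ is the M\"obius function and $\sigma_w(n)=\sum_{d\mid n}d^w$. We use three published results.

\emph{Cohen's Eisenstein series} \cite{Cohen}. The series $\mathcal H=\sum H(n)q^n$ with $H(0)=\zeta(1-2\lambda)$,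
\begin{equation}\label{eq:cohen}
H(|D|f^2)=L(1-\lambda,\chi_D)\sum_{d\mid f}\mu(d)\chi_D(d)d^{\lambda-1}\sigma_{2\lambda-1}(f/d),
\end{equation}
and $H(n)=0$ for all other $n$, lies in $M^+_{\lambda+1/2}$.

\emph{Kohnen's structure theorem} \cite{Kohnen}. We have $M^+_{\lambda+1/2}=\mathbb C\mathcal H\oplus S^+_{\lambda+1/2}$. The space $S^+_{\lambda+1/2}$ has a basis of Hecke eigenforms $g_F=\sum c_F(n)q^n$ indexed by the normalized eigenforms $F=\sum a_F(n)q^n\in S_{2\lambda}(SL_2(\mathbb Z))$. For every prime $p$, $g_F$ has eigenvalue $a_F(p)$ under the operator $T(p^2)$ that replaces $c(n)$, for $(-1)^\lambda n\equiv0,1\pmod4$, by $c(p^2n)+\big(\frac{(-1)^\lambda n}p\big)p^{\lambda-1}c(n)+p^{2\lambda-1}c(n/p^2)$, and these eigenvalues determine $g_F$ up to a scalar (multiplicity one). Moreover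
\begin{equation}\label{eq:kohnen}
c_F(|D|f^2)=c_F(|D|)\sum_{d\mid f}\mu(d)\chi_D(d)d^{\lambda-1}a_F(f/d).
\end{equation}

We may take all $c_F(n)$ in the field $\mathbb Q(a_F(n):n\ge1)$, a totally real number field. To see this, use coordinates with respect to the basis of $M_{\lambda+1/2}$ in Lemma~\ref{lem:basis}. The plus condition is a system of rational linear equations. Since $\zeta(1-2\lambda)\ne0$, $S^+_{\lambda+1/2}$ is the subspace of $M^+_{\lambda+1/2}$ where the constant term vanishes. The equations $T(p^2)g=a_F(p)g$ have coefficients in the field. So the line $\mathbb Cg_F$ is the solution space of a linear system over the field, and it contains a nonzero point with coordinates in the field.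

\emph{The Kohnen--Zagier formula} \cite[Theorem~1]{KZ}. For $g_F$ with real coefficients,
\begin{equation}\label{eq:KZ}
\frac{c_F(|D|)^2}{\langle g_F,g_F\rangle}=\frac{(\lambda-1)!}{\pi^\lambda}|D|^{\lambda-1/2}\frac{L(F,\chi_D,\lambda)}{\langle F,F\rangle},
\end{equation}
where the Petersson norms are positive numbers independent of $D$.

\begin{proposition}\label{prop:coeff}
Let $\lambda\ge2$, let $K\subset\mathbb C$ be a number field containing all $a_F(n)$ and $c_F(n)$, let $\mathfrak p\mid2$ be a prime of $K$, and let $h=\sum C(n)q^n\in M^+_{\lambda+1/2}$ have coefficients in $K$. There is a constant $c$ with $v(C(n))\ge\frac12(\nu(n)-c)$ for all $n\ge1$.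
\end{proposition}

\begin{proof}
Write $h=\alpha\mathcal H+\sum_F\beta_Fg_F$. The series $\mathcal H,g_F$ are linearly independent with coefficients in $K$, so finitely many coefficients give a nonsingular linear system over $K$ for $\alpha,\beta_F$, and $\alpha,\beta_F\in K$. If $C(n)\ne0$, then $n=|D|f^2$ and $\nu(n)=\nu(|D|)$ by Section~\ref{ss:disc}. The sums over $d\mid f$ in \eqref{eq:cohen} and \eqref{eq:kohnen} are algebraic integers in $K$. It therefore suffices to bound $v(L(1-\lambda,\chi_D))$ and $v(c_F(|D|))$ below by $\frac12\nu(|D|)$ minus a constant. For the first, Lemma~\ref{lem:dirichlet} gives $v(L(1-\lambda,\chi_D))\ge e_0\nu(|D|)-e_0(4+v_2(\lambda))$, and $e_0\ge1$.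

For the second, the sign of $D$ is fixed, so $\tau(\chi_D)/\sqrt{|D|}$ does not depend on $D$. By \eqref{eq:KZ} and Lemma~\ref{lem:Phi}(i),
\[
c_F(|D|)^2=\kappa_F\,|D|^{\lambda-1}\mathcal A_F(D)
\]
with a constant $\kappa_F\ne0$ independent of $D$. This constant is a complex number that has no valuation, so we eliminate it by comparing with one fixed discriminant. If all $c_F(|D|)$ vanish there is nothing to prove. Otherwise fix $D_0$ with $c_F(|D_0|)\ne0$. Then $\mathcal A_F(D_0)\ne0$ and
\[
\mathcal A_F(D)=t_D\,\mathcal A_F(D_0),\qquad t_D=\frac{c_F(|D|)^2}{c_F(|D_0|)^2}\cdot\frac{|D_0|^{\lambda-1}}{|D|^{\lambda-1}}\in K .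
\]
Let $\Lambda$ be the module of Lemma~\ref{lem:cusp}. The finite-dimensional $K$-space $K\Lambda$ contains $\mathcal A_F(D_0)$; choose a $K$-linear map $\ell:K\Lambda\to K$ with $\ell(\mathcal A_F(D_0))=1$. Since $\Lambda$ is finitely generated, $\ell(\Lambda)\subset\varpi^{-c'}O$ for some $c'$. By Lemma~\ref{lem:cusp}, $t_D=\ell(\mathcal A_F(D))$ has valuation at least $\nu(|D|)-3(\lambda-1)e_0-c'$. As $v(|D|^{\lambda-1})\ge0$,
\[
2v(c_F(|D|))\ge v(t_D)+2v(c_F(|D_0|))-(\lambda-1)v(D_0)\ge\nu(|D|)-c''
\]
with $c''$ independent of $D$.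
\end{proof}

The factor $\frac12$ comes from the square in \eqref{eq:KZ}. The square is also the reason for averaging $L$-values and not coefficients: $\mathcal A_F(D)$ is linear in the character, and it is defined for $D$ of both signs.

\begin{proof}[Proof of Theorem~\ref{thm:theta}]
By Lemma~\ref{lem:period} we may replace $s$ by an integer $j\ge6$ with $j\equiv s\pmod{2^{k-1}}$. If $j$ is even, the first assertion is Proposition~\ref{prop:evenpower}. If $j$ is odd, take $\lambda$ and $h$ from Proposition~\ref{prop:plus} and $K$, $\mathfrak p$, $c$ as in Proposition~\ref{prop:coeff}. Since $\nu(4n)=\nu(n)$, we have $v(C(4n))\ge\frac12(\nu(n)-c)\ge ke_0$ as soon as $\nu(n)\ge c+2ke_0$. Then the integer $C(4n)$ is divisible by $2^k$, and so is $r_j(n)\equiv C(4n)\pmod{2^k}$. In both cases we may increase the bound to an integer $R_{s,k}\ge1$. The second assertion follows from Lemma~\ref{lem:count}.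
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $R_k=R_{-1,k}$. By \eqref{eq:pbar} and Theorem~\ref{thm:theta}, $\nu(n)\ge R_k$ implies $2^k\mid\overline p(n)$. Hence $E_k(X)\le1+\#\{1\le n\le X:\nu(n)<R_k\}$, and Lemma~\ref{lem:count} gives the bound. The integers $0\le n\le X$ with $2^k\mid\overline p(n)$ number $\lfloor X\rfloor+1-E_k(X)=X-o(X)$.
\end{proof}

\section{The moduli $2,4,8,16$ and $32$}\label{sec:small}

We prove Theorem~\ref{thm:sharp}. Let $\mathcal S=\sum_{m\ge1}q^{m^2}$ and $\mathcal S^j=\sum c_j(n)q^n$, so $c_j(n)$ counts ordered representations of $n$ by $j$ positive squares. Since $\theta=1+2\mathcal S$, we have $\theta^{-1}=\sum_{j\ge0}(-2)^j\mathcal S^j$, and \eqref{eq:pbar} gives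
\begin{equation}\label{eq:expand}
\overline p(n)=(-1)^n\sum_{j\ge1}(-2)^jc_j(n)\qquad(n\ge1).
\end{equation}
We also use $\mathcal S(q)^2\equiv\mathcal S(q^2)\pmod2$.

\subsection{Proof of part (a)}

By \eqref{eq:expand}, $\overline p(n)$ is even for $n\ge1$, while $\overline p(0)=1$; so $E_1(X)=1$. Modulo $4$, $\overline p(n)\equiv2c_1(n)$, and $c_1(n)$ is $1$ for squares and $0$ otherwise. If $n$ is not a square, $\overline p(n)\equiv4c_2(n)\pmod8$; swapping the two squares pairs off the representations except $n=x^2+x^2$, so $c_2(n)$ is odd exactly when $n$ is twice a square. This settles the moduli $4$ and $8$, and the modulus $16$ when $\nu(n)=0$.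

Let $\nu(n)\ge1$. Then $\overline p(n)\equiv\pm4\,(c_2(n)-2c_3(n))\pmod{16}$. As $n$ is not a square, $4c_2(n)=r_2(n)$, so $c_2(n)=\alpha(n)$ by \eqref{eq:r2}. From $\mathcal S^3\equiv\mathcal S(q)\mathcal S(q^2)\pmod2$ we get $c_3(n)\equiv\#\{x,y\ge1:x^2+2y^2=n\}\pmod2$. The form $x^2+2y^2$ represents $n$ in $2\beta(n)$ ways over $\mathbb Z$, where $\beta(n)=\sum_{d\mid n}\chi_{-8}(d)$ (the ring $\mathbb Z[\sqrt{-2}]$ has class number one and two units). None of these has $xy=0$, so $\frac12\beta(n)$ of them are positive, and $2c_3(n)\equiv\beta(n)\pmod4$. Hence $16\nmid\overline p(n)$ if and only if $\alpha(n)\not\equiv\beta(n)\pmod4$.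

Both functions are multiplicative and equal $1$ at powers of $2$. For odd $p$, $\alpha(p^e)=e+1$ if $p\equiv1,5\pmod8$ and $\beta(p^e)=e+1$ if $p\equiv1,3\pmod8$; in the other cases the value is $1$ for even $e$ and $0$ for odd $e$. So the factor at $p^e$ is odd for even $e$ and even for odd $e$. As $\nu(n)\ge1$, both $\alpha(n)$ and $\beta(n)$ are even, and both are divisible by $4$ if $\nu(n)\ge2$. If $\nu(n)=1$, let $p$ be the odd prime with odd exponent $e$. Then $\alpha(n)\equiv2\pmod4$ if and only if $e\equiv1\pmod4$ and $p\equiv1,5\pmod8$, and $\beta(n)\equiv2\pmod4$ if and only if $e\equiv1\pmod 4$ and $p\equiv1,3\pmod8$. Exactly one of the two holds if and only if $e\equiv1\pmod4$ and $p\equiv3,5\pmod8$. This is the stated classification.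

For the asymptotic formula, the main contribution comes from $n=\epsilon pm^2$ with $p\nmid m$, and such $n$ determines $(\epsilon,p,m)$. Squares and twice squares number $O(\sqrt X)$. The terms with $e\ge5$ number at most $2\sum_{p}\sum_{e\ge5}\sqrt{X/p^e}=O(\sqrt X)$, and the triples $(\epsilon,p,m)$ with $p\mid m$ and $\epsilon pm^2\le X$ at most $2\sum_p\sqrt{X/p^3}=O(\sqrt X)$. So
\[
E_4(X)=\sum_{\epsilon\in\{1,2\}}\sum_{m\ge1}\#\{p\le X/\epsilon m^2:p\equiv\pm3\bmod8\}+O(\sqrt X).
\]
The terms with $m>X^{1/4}$ contribute $O(X^{3/4})$. For fixed $\epsilon,m$, the prime number theorem in progressions modulo $8$ shows that the term is asymptotic to $\frac1{2\epsilon m^2}\frac X{\log X}$, and for $m\le X^{1/4}$ it is $\ll m^{-2}X/\log X$ uniformly, by Chebyshev's bound. By dominated convergence,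
\[
E_4(X)\sim\frac12\Big(1+\frac12\Big)\frac{\pi^2}6\cdot\frac X{\log X}=\frac{\pi^2}8\frac X{\log X}.
\]

\subsection{Proof of part (b)}

The upper bound is Theorem~\ref{thm:main}. For the lower bound we need many $n$ with two prime factors and $32\nmid\overline p(n)$.

\begin{lemma}\label{lem:32}
If $p\ne\ell$ are primes with $p\equiv\ell\equiv3\pmod8$, then $\overline p(p\ell)\equiv16\pmod{32}$.
\end{lemma}

\begin{proof}
Let $n=p\ell$. Since $p\equiv3\pmod4$ divides $n$ exactly once, $r_2(n)=0$ by \eqref{eq:r2}, so $c_1(n)=c_2(n)=0$. Since $\mathcal S^4\equiv\mathcal S(q^4)\pmod2$ and $n$ is odd, $c_4(n)$ is even. By \eqref{eq:expand}, $\overline p(n)\equiv8c_3(n)\pmod{32}$. No representation of $n$ by three squares has a zero coordinate, so $8c_3(n)=r_3(n)=12h(-4n)$ by \eqref{eq:r3}. It suffices to show that $h(-4n)$ is $4$ times an odd number, for then $12h(-4n)$ is $16$ times an odd number.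

The discriminant $-4n=(-4)(-p)(-\ell)$ is a product of three prime discriminants, so $\mathrm{Cl}[2]$ has order $4$ and is generated by the classes of the primes $\mathfrak a_2,\mathfrak a_p,\mathfrak a_\ell$ above $2,p,\ell$. Since $\mathfrak a_p\mathfrak a_\ell=(\sqrt{-n})$, we have $[\mathfrak a_p]=[\mathfrak a_\ell]$, and the three nontrivial elements are $[\mathfrak a_2]$, $[\mathfrak a_p]$ and $[\mathfrak a_2\mathfrak a_p]=[\mathfrak a_2\mathfrak a_\ell]$. The square of a class of order $4$ would be one of them, and all genus characters would be trivial on it. But $\chi_{-p}(2)=\chi_{-\ell}(2)=-1$ because $-p\equiv-\ell\equiv5\pmod8$, and so: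
\begin{itemize}
\item $\psi_{-p}([\mathfrak a_2])=\chi_{-p}(2)=-1$;
\item $\psi_{-4}([\mathfrak a_p])=\chi_{-4}(p)=-1$;
\item $\psi_{-\ell}([\mathfrak a_2\mathfrak a_p])=\chi_{-\ell}(2p)=-\big(\frac p\ell\big)$ and $\psi_{-p}([\mathfrak a_2\mathfrak a_\ell])=\chi_{-p}(2\ell)=-\big(\frac\ell p\big)=\big(\frac p\ell\big)$ by quadratic reciprocity, and one of these two values is $-1$.
\end{itemize}
So there is no class of order $4$, and the $2$-Sylow subgroup of the class group is $\mathrm{Cl}[2]$.
\end{proof}

For $n=33$ the representations are the orderings of $25+4+4$ and $16+16+1$, so $c_3(33)=6$ and $\overline p(33)\equiv48\equiv16\pmod{32}$.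

For $k\ge5$ we have $E_k(X)\ge E_5(X)$, and by Lemma~\ref{lem:32} $E_5(X)$ is at least the number of pairs of primes $p,\ell\equiv3\pmod8$ with $p\le X^{1/3}<\ell\le X/p$. For each $p$ we have $X/p\ge X^{2/3}$, so the prime number theorem in progressions gives $\gg X/(p\log X)$ choices of $\ell$. By Mertens's estimate in progressions, the sum of $1/p$ over $p\le X^{1/3}$, $p\equiv3\pmod8$, is $\gg\log\log X$. Hence $E_k(X)\gg X\log\log X/\log X$, which completes the proof of Theorem~\ref{thm:sharp}.

\begin{thebibliography}{9}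

\bibitem{Cohen} Cohen, Math. Ann. \textbf{217} (1975).

\bibitem{Hatada} Hatada, Math. Ann. \textbf{239} (1979).

\bibitem{Kohnen} Kohnen, Math. Ann. \textbf{248} (1980).

\bibitem{KZ} Kohnen and Zagier, Invent. Math. \textbf{64} (1981).

\bibitem{source} \emph{Overpartition function modulo powers of $2$}, doi:10.1007/s11139-016-9784-2,
\texttt{https://springerlink.bibliotecabuap.elogim.com/}\allowbreak\texttt{content/pdf/}\allowbreak\texttt{10.1007/s11139-016-9784-2.pdf}.

\end{thebibliography}
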